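# Topological graphs without vertex-disjoint grids have linearly many edges

Throughout, $\log=\log_2$, and $c_0,c_1,c_2,c_3,c_4,\kappa$ denote absolute constants. For a graph $H$ we write $e(H)$ for its number of edges, and for a set $X$ of vertices of a fixed graph we write $e(X)$ for the number of edges with both ends in $X$.

## 1. The theorem on grids with distinct vertices

**Theorem 1.** For all integers $k,l\ge 1$ there is a constant $c_{k,l}$ such that every $n$-vertex topological graph with no $(k,l)$-grid with distinct vertices has at most $c_{k,l}\,n$ edges. With $K=\max(k,l)$ one may take
$$c_{k,l}=c_3\,K(\log 2K)^{c_3}$$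
for an absolute constant $c_3$. Conversely, every admissible constant satisfies $c_{k,l}\ge k+l-1$.

The first sentence is a conjecture from "On Grids in Topological Graphs" (http://math.mit.edu/~fox/paper-grids.pdf); the theorem says that the conjecture is true. Let us unpack the words.

**Definition (topological graph).** A *topological graph* is a graph drawn in the plane so that its vertices are distinct points and its edges are Jordan arcs connecting the corresponding endpoints. The underlying graph is simple: no loops, no multiple edges. No edge passes through a vertex other than its endpoints. Any two edges have finitely many common points, and at every common point that is not a shared endpoint the two arcs properly cross (no tangencies). Two edges *cross* if they have a common point other than a shared endpoint.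

Two edges may cross many times, and two edges that share an endpoint may cross as well.

**Definition (grid).** A *$(k,l)$-grid* is a pair $(E_1,E_2)$ of sets of edges with $|E_1|=k$, $|E_2|=l$ such that every edge of $E_1$ crosses every edge of $E_2$. A *$k$-grid* is a $(k,k)$-grid. The grid has *distinct vertices* if its $k+l$ edges are pairwise vertex-disjoint.

The problem is posed next to a known result: for fixed $k$, an $n$-vertex topological graph with no $k$-grid has $O(n)$ edges. Theorem 1 forbids less. It forbids only the grids whose edges form a matching, so more graphs are allowed, and the bound must cover all of them. Here is an example that separates the two conditions.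

**Example 1 (two stars).** Put $u=(-10,0)$ and join it by straight segments to the $k$ points $(10,i/k)$, $1\le i\le k$. Put $v=(0,-10)$ and join it by straight segments to the $k$ points $(j/k,10)$, $1\le j\le k$. A segment from $u$ stays in the strip $0\le y\le 1$ while $x$ runs from $-10$ to $10$. A segment from $v$ stays in the strip $0\le x\le 1$ while $y$ runs from $-10$ to $10$. So every segment of the first star crosses every segment of the second, and we have a $k$-grid. But a set of pairwise disjoint edges contains at most one edge from each star, so there is no $(k',l')$-grid with distinct vertices as soon as $k'+l'\ge 3$.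

So graphs covered by Theorem 1 may contain arbitrarily large grids, and these grids are caused by vertices of large degree. High-degree vertices will be the main difficulty.

## 2. Small cases, and the lower bound

**The case $k=l=1$.** The hypothesis says that no two vertex-disjoint edges cross. If the edges are straight segments, then two adjacent edges cannot cross either (they would overlap, and then one would pass through a vertex or they would have infinitely many common points). The drawing is plane, and there are at most $3n-6$ edges for $n\ge 3$. For general arcs, adjacent edges may still cross. Here one can use the classical Hanani–Tutte theorem: every drawing of a non-planar graph contains two vertex-disjoint edges that cross an odd number of times. So the graph is planar, and $c_{1,1}=3$ is admissible.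

**Small matchings.** If the graph has no $k+l$ pairwise disjoint edges at all, then it has no grid to forbid. The vertices of a maximal matching, at most $2(k+l-1)$ of them, meet all edges, so there are at most $2(k+l-1)n$ edges. The bound of Theorem 1 is clear in this case.

**The lower bound in Theorem 1.** Let $r=2(k+l)-1$ and draw $K_r$ with its vertices in convex position and straight edges, no three of them concurrent at an interior point. A $(k,l)$-grid with distinct vertices has $2(k+l)>r$ vertices, so there is none. There are $\binom r2=r\cdot\frac{r-1}{2}=r(k+l-1)$ edges, that is, $k+l-1$ edges per vertex. Hence every admissible constant is at least $k+l-1$. Placing copies of this drawing in disjoint discs gives arbitrarily large examples: each edge of $E_1$ crosses each edge of $E_2$ and edges of different copies do not cross, so a grid would lie in one copy. This proves the last sentence of Theorem 1. $\square$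

Since $k+l-1\ge K$, the upper bound $c_3K(\log 2K)^{c_3}$ is sharp up to polylogarithmic factors. The rest of the lecture proves the upper bound.

## 3. Sparse crossings on every matching

The hypothesis of Theorem 1 speaks only about matchings. We extract from it one numerical condition, also about matchings only, and work with that. At the same time we relax what an edge is allowed to be, because later we shall glue two edges into one and the result need not be an arc.

**Definition (drawn graph).** A *drawn graph* is a finite simple graph $H=(V,E)$ whose vertices are distinct points of the plane, where each edge $e=uv$ is assigned a compact connected set $\gamma_e\subset\mathbb R^2$ containing $u$ and $v$. Two *vertex-disjoint* edges $e,f$ *cross* if $\gamma_e\cap\gamma_f\neq\emptyset$.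

Every topological graph is a drawn graph. For vertex-disjoint edges of a topological graph the two notions of crossing agree, since a common point is never a shared endpoint. For adjacent edges of a drawn graph we do not speak of crossing at all.

**Definition (property $P_C$).** Let $C\ge 1$ be real. A drawn graph has *property $P_C$* if for every set $M$ of pairwise vertex-disjoint edges, at most $C|M|$ pairs of edges of $M$ cross.

The property passes to subgraphs.

**Example 2.** A plane drawing has $P_1$. The two stars of Example 1 have $P_1$ too: a matching in them has at most two edges, hence at most one crossing pair. Note that they have $2k$ edges and $k^2$ crossing pairs in total, so $P_C$ does not bound the total number of crossings by a constant times the number of edges.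

**Theorem 2.** There is an absolute constant $\kappa$ such that, for every $C\ge 1$, every drawn graph with property $P_C$ on $n$ vertices has at most $\kappa\,C(\log 2C)^4\,n$ edges.

To pass from Theorem 2 to Theorem 1 we use string graphs. A *string graph* is the intersection graph of finitely many curves in the plane: one vertex for each curve, two vertices adjacent when the curves meet. For example, every complete graph is a string graph (take segments through a common point). We use two cited theorems.

* **(S)** (J. Matoušek, *Near-optimal separators in string graphs*, Combin. Probab. Comput. 23 (2014).) Every string graph with $\nu\ge 2$ vertices and $\mu$ edges has a vertex partition $S\cup V_1\cup V_2$ with no edges between $V_1$ and $V_2$, with $|V_1|,|V_2|\le 2\nu/3$, and with $|S|\le c_0\sqrt{\mu}\,\log(\mu+2)$.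
* **(K)** (J. Fox, J. Pach, *A separator theorem for string graphs and its applications*, Combin. Probab. Comput. 19 (2010).) For each $t\ge 1$ there is $C_t\ge 1$ such that every string graph on $\nu$ vertices with no $K_{t,t}$ subgraph has at most $C_t\nu$ edges. By J. Fox, J. Pach, *Applications of a new separator theorem for string graphs*, Combin. Probab. Comput. 23 (2014), one may take $C_t\le c_4\,t(\log 2t)^{c_4}$ with an absolute constant $c_4\ge1$. (This quantitative form is used only for the explicit form of $c_{k,l}$.)

Our edges are compact connected sets, not curves, so we need to check that this makes no difference.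

**Lemma 1.** The intersection graph of finitely many nonempty compact connected plane sets $\gamma_e$ is a string graph.

*Proof.* Disjoint compact sets have positive distance. Let $\varepsilon>0$ be less than half the smallest distance between two disjoint sets of the family (any $\varepsilon>0$ if there is no disjoint pair), and let $U_e$ be the open $\varepsilon$-neighbourhood of $\gamma_e$. It is open; it is connected because it is a union of discs centred on a connected set. If $\gamma_e\cap\gamma_f=\emptyset$ then $U_e\cap U_f=\emptyset$. For each intersecting pair choose a point $p_{ef}\in\gamma_e\cap\gamma_f$.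

We claim that a connected open plane set $U$ contains a simple arc through any given distinct points $p_1,\dots,p_s\in U$. For a connected open set $U'$, consider the relation "some homeomorphism of the plane, equal to the identity outside a compact subset of $U'$, maps $x$ to $y$" on $U'$. It is an equivalence relation. Its classes are open, because inside a small disc contained in $U'$ any point can be moved to any other by a homeomorphism supported in that disc. As $U'$ is connected, there is only one class. Now take distinct points $q_1,\dots,q_s$ on a segment contained in $U$. Suppose we have a homeomorphism $h$ of the plane, the identity outside a compact subset of $U$, with $h(q_j)=p_j$ for all $j<i$. The set $U'=U\setminus\{p_1,\dots,p_{i-1}\}$ is open and connected and contains both $h(q_i)$ (by injectivity of $h$) and $p_i$. Follow $h$ by a homeomorphism supported in a compact subset of $U'$ that moves $h(q_i)$ to $p_i$; it fixes $p_1,\dots,p_{i-1}$. After $s$ rounds the image of the segment is the required arc.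

So there is an arc $\sigma_e\subset U_e$ through all the points $p_{ef}$. If $\gamma_e\cap\gamma_f\ne\emptyset$, then $\sigma_e$ and $\sigma_f$ both contain $p_{ef}$. If $\gamma_e\cap\gamma_f=\emptyset$, then $\sigma_e$ and $\sigma_f$ lie in the disjoint sets $U_e$ and $U_f$. Hence the arcs $\sigma_e$ have the same intersection graph as the sets $\gamma_e$. $\square$

**Theorem 2 implies the upper bound in Theorem 1.** Let $G$ be a topological graph with no $(k,l)$-grid with distinct vertices, and $K=\max(k,l)$. A $K$-grid with distinct vertices contains a $(k,l)$-grid with distinct vertices, so $G$ has no $K$-grid with distinct vertices. Let $M$ be a matching in $G$. By Lemma 1 the crossing graph of $M$ is a string graph on $|M|$ vertices. A $K_{K,K}$ in it would be a $K$-grid with distinct vertices, so by (K) it has at most $C_K|M|$ edges. Thus $G$ has $P_{C_K}$, and Theorem 2 gives at most $\kappa C_K(\log 2C_K)^4n$ edges. For the explicit form, $C_K\le c_4K(\log 2K)^{c_4}$ and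
$$\log 2C_K\le \log 2c_4+\log K+c_4\log\log 2K\le(\log 2c_4+1+c_4)\log 2K ,$$
because $\log 2K\ge 1$ and $\log\log 2K\le\log 2K$. So the bound is at most $\kappa c_4(\log 2c_4+1+c_4)^4\,K(\log 2K)^{c_4+4}\,n$, and this is at most $c_3K(\log 2K)^{c_3}n$ with $c_3$ the larger of $\kappa c_4(\log 2c_4+1+c_4)^4$ and $c_4+4$. $\square$

It remains to prove Theorem 2.

## 4. Bounded degree: count the crossings, then cut along separators

A sensible first approach to Theorem 2 is the following. If the maximum degree is bounded, a random sparse subset of the edges is nearly a matching, so $P_C$ controls the total number of crossings. Few crossings mean that the intersection graph of the edges has few edges, so by (S) it can be cut by small separators into small pieces, and small pieces are easy to bound. We carry this out in full, because the result will be used three times. Afterwards we look at where the approach stops.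

**Lemma 2 (few intersections).** Let $H$ be a drawn graph with $P_C$, with $m$ edges and maximum degree at most $\Delta$, where $\Delta\ge1$ is real. Then at most $17C\Delta m$ pairs of edges $e\ne f$ share an endpoint or satisfy $\gamma_e\cap\gamma_f\ne\emptyset$.

*Proof.* The number of pairs sharing an endpoint is at most $\sum_v\binom{\deg v}2\le\frac{\Delta}{2}\sum_v\deg v=m\Delta$.

Let $X$ be the number of crossing pairs (of vertex-disjoint edges). Select each edge independently with probability $p=\frac1{8\Delta}$, and let $M$ be the set of selected edges that share no endpoint with another selected edge. Then $M$ is a matching. Consider a crossing pair $e,f$. At most $4\Delta$ other edges share an endpoint with $e$ or $f$. If $e,f$ are selected and none of those others is, then $e,f\in M$. By independence and the union bound,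
$$\Pr[e,f\in M]\ge p^2(1-4\Delta p)=\tfrac12p^2 .$$
By $P_C$ the number of crossing pairs inside $M$ is always at most $C|M|$. Taking expectations, $\frac12Xp^2\le C\,\mathbb E|M|\le Cpm$, so $X\le 2Cm/p=16C\Delta m$. Since $C\ge1$, the total is at most $17C\Delta m$. $\square$

For the two stars of Example 1 we have $C=1$, $\Delta=k$, $m=2k$, and $X=k^2$, so the order $C\Delta m$ does occur.

**Lemma 3 (cutting into small pieces).** There is an absolute constant $c_1\ge2$ such that the following holds. Let $H=(V,E)$ be a drawn graph with $P_C$, with $m$ edges and maximum degree at most $\Delta$ ($\Delta\ge1$), and put $Q=C\Delta\ge1$. Then there are disjoint sets $E_1,\dots,E_r\subseteq E$ such that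

1. no vertex is incident to edges from two different $E_j$;
2. $|E_j|\le L:=c_1Q(1+\log Q)^2$ for each $j$;
3. $\sum_j|E_j|\ge m/2$.

*Proof.* We may assume $m\ge 1$. For $F\subseteq E$ let $I(F)$ be the intersection graph of $\{\gamma_e:e\in F\}$. It is a string graph by Lemma 1. Edges sharing an endpoint are adjacent in it, as both sets contain that endpoint. By Lemma 2, applied to the subgraph with edge set $F$, the graph $I(F)$ has at most $17Q|F|$ edges.

**The cutting process.** Start with the family $\{E\}$. While some member $F$ has $|F|>L$ (so $|F|>2$), apply (S) to $I(F)$, discard the elements of $S$, and replace $F$ by the nonempty sets among $V_1,V_2$. New members have size at most $\frac23|F|$, so the process ends, with all members of size at most $L$. Edges in different members are non-adjacent in $I(E)$, hence share no endpoint. This gives (1) and (2), and it remains to show that at most $m/2$ edges are discarded.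

**Charging one split.** To bound the number of discarded edges, we charge $|S|/|F|$ to every element of $F$ when $F$ is split. Each split distributes a total charge of $|S|$, so the total charge equals the number of discarded edges. It suffices to show that every edge receives total charge at most $\frac12$. Write $|F|=Qy$. Since $|F|>L\ge Q$, we have $y\ge1$. The graph $I(F)$ has at most $17Q^2y$ edges, and since $Q^2y\ge1$ and $\log19<5$,
$$\log(17Q^2y+2)\le\log(19Q^2y)\le5+2\log Q+\log y .$$
So the charge per element is at most
$$\frac{c_0\sqrt{17Q^2y}}{Qy}\log(17Q^2y+2)\le c_0\sqrt{17}\,\psi(y),\qquad \psi(y)=y^{-1/2}(5+2\log Q+\log y).$$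
For $y\ge1$ the function $\psi$ is decreasing: $\psi'(y)=y^{-3/2}\bigl(\frac1{\ln2}-\frac12(5+2\log Q+\log y)\bigr)<0$, because $\frac1{\ln 2}<1.5$ while $\frac12\cdot5=2.5$.

**Summing the charges on one edge.** Consider the split sets that contain a fixed edge, listed from last to first. The last one has size more than $L=Qy_0$, where $y_0=c_1(1+\log Q)^2\ge1$. Each earlier one is larger than the following one by a factor at least $\frac32$. So their sizes are at least $Qy_0(3/2)^j$ for $j=0,1,2,\dots$. Put $a=5+2\log Q+\log y_0\ge5$. Since $\psi$ is decreasing and $\log\frac32\le1$, the total charge is at most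
$$c_0\sqrt{17}\,y_0^{-1/2}\sum_{j\ge0}(2/3)^{j/2}(a+j).$$
With $q=\sqrt{2/3}$ we have $\sum q^j=\frac1{1-q}\le5.5$ and $\sum jq^j=\frac q{(1-q)^2}\le25$, and $25\le5a$. So the total charge is at most $30c_0\sqrt{17}\,y_0^{-1/2}a$.

It remains to compare $a$ with $y_0^{1/2}=\sqrt{c_1}(1+\log Q)$. For $x\ge0$ we have $2\log(1+x)\le\frac2{\ln2}x\le3x$, hence $\log y_0=\log c_1+2\log(1+\log Q)\le\log c_1+3\log Q$. So
$$a\le5+\log c_1+5\log Q\le(5+\log c_1)(1+\log Q),$$
and the total charge to an edge is at most $30c_0\sqrt{17}\,(5+\log c_1)/\sqrt{c_1}$. This is at most $\frac12$ if the absolute constant $c_1$ is chosen large enough. $\square$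

How do small pieces bound the number of edges? Suppose for orientation that every edge has an endpoint of degree about $\Delta$. There are at most about $m/\Delta$ vertices of degree about $\Delta$ in all. A piece has about $C\Delta$ edges up to logarithms, so there are about $m/(C\Delta)$ pieces, and a typical piece contains only about $C$ high vertices. A piece with $n_j$ vertices, $a_j$ of them high, has at most $a_jn_j$ edges, and the $n_j$ sum to at most $n$. This gives about $Cn$ edges. To reach this situation we first sort the vertices by degree.

**Lemma 4 (bounded degree).** Let $c_2=256c_1$. A drawn graph $H$ with $P_C$, $n$ vertices and maximum degree at most $\Delta$ ($\Delta\ge1$) has at most $c_2\,C\,n\,(\log 2C\Delta)^4$ edges.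

*Proof.* Let $m\ge1$ be the number of edges.

**Choosing a degree class.** We pass to a subgraph in which every edge has an endpoint whose degree in $H$ is nearly the largest allowed. Let $V_i$ be the set of vertices with degree in $[2^i,2^{i+1})$, for $0\le i\le\log\Delta$. There are at most $\log(2\Delta)$ indices. Assign each edge to the larger of the indices of its two endpoints. Some $i$ receives $m_i\ge m/\log(2\Delta)$ edges; let $H_i$ be the subgraph that they form. Put $\Delta_i=2^{i+1}\le2\Delta$. All degrees in $H_i$ are less than $\Delta_i$, every edge of $H_i$ has an endpoint in $V_i$, and since the vertices of $V_i$ have degree at least $2^i$ in $H$, we have $|V_i|\le2m/2^i=4m/\Delta_i$.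

**Cutting and discarding the pieces with many high vertices.** Apply Lemma 3 to $H_i$ with degree bound $\Delta_i$. Let $V(E_j)$ be the set of vertices incident to $E_j$, and let $n_j=|V(E_j)|$, $a_j=|V(E_j)\cap V_i|$. Each edge of $E_j$ has an endpoint in $V(E_j)\cap V_i$, so $|E_j|\le a_jn_j$. The sets $V(E_j)$ are disjoint, so $\sum n_j\le n$ and $\sum a_j\le|V_i|$. Put
$$\alpha=16c_1C(1+\log C\Delta_i)^2\log(2\Delta).$$
At most $|V_i|/\alpha$ pieces have $a_j>\alpha$. By the size bound in Lemma 3 these pieces contain in total at most
$$\frac{4m}{\alpha\Delta_i}\cdot c_1C\Delta_i(1+\log C\Delta_i)^2=\frac m{4\log(2\Delta)}\le\frac{m_i}4$$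
edges.

**Counting the rest.** The pieces with $a_j\le\alpha$ therefore contain at least $\frac{m_i}2-\frac{m_i}4=\frac{m_i}4$ edges. They contain at most $\sum\alpha n_j\le\alpha n$ edges. So $m_i\le4\alpha n$ and
$$m\le\log(2\Delta)\,m_i\le4\alpha n\log(2\Delta)\le64c_1Cn\,\log^2(2\Delta)\,(1+\log2C\Delta)^2\le256c_1Cn(\log2C\Delta)^4,$$
using $\Delta_i\le2\Delta$, then $\log(2\Delta)\le\log2C\Delta$ and $1\le\log2C\Delta$. $\square$

## 5. What the degree logarithm costs

Without a degree hypothesis, Lemma 4 with $\Delta=n$ gives at most $c_2Cn(\log2Cn)^4$ edges. This is not linear in $n$, and this is where the first approach stops: the loss is a power of $\log\Delta$, and $\Delta$ may be as large as $n-1$.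

But the loss is only a power of $\log\Delta$. Suppose the graph has $dn$ edges and all degrees are at most $d^2$. Then Lemma 4 says
$$d\le c_2C(\log2Cd^2)^4 ,$$
which bounds $d$ in terms of $C$ alone. So degrees up to $d^2$ are harmless. The trouble comes from the set $A$ of vertices of degree at least $d^2$. There are few of them, at most $2dn/d^2=2n/d$. We cannot simply delete them, because almost all edges may run between $A$ and the rest $B$, as happens in $K_{s,t}$ with $t$ much larger than $s$. Edges inside $A$ can be handled by induction on the number of vertices, and edges inside $B$ by Lemma 4. What remains is a bipartite graph between a small set $A$ of high degrees and a large set $B$ of moderate degrees.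

## 6. Contracting the low side onto the high side

To use induction on the bipartite graph, we turn it into a graph on $A$ alone, which has far fewer vertices. Let each $b\in B$ choose one neighbour $\varphi(b)\in A$, and contract the edge $b\,\varphi(b)$. The other edges at $b$ then become edges from $\varphi(b)$ to the other neighbours of $b$. If $b$ has neighbours $a_1,a_2,a_3$ and $\varphi(b)=a_1$, then $b$ contributes the two edges $a_1a_2$, $a_1a_3$, drawn along the paths $a_1ba_2$ and $a_1ba_3$. These two edges overlap along $\gamma_{a_1b}$, which would be illegal in a topological graph. In a drawn graph it is allowed, and it does no harm because the two edges share the endpoint $a_1$. The next lemma says that this operation costs only a factor of $4$ in $C$.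

**Lemma 5 (contraction).** Let $G$ be a bipartite drawn graph with parts $A,B$ and property $P_C$, and let $\varphi:B\to A$ satisfy $b\,\varphi(b)\in E(G)$ for all $b$. Let $H$ be the simple graph on $A$ whose edges are all pairs $\{\varphi(b),a\}$ with $b\in B$, $ab\in E(G)$, $a\ne\varphi(b)$. For each such pair fix one such $b$ and assign to the pair the set $\gamma_{\varphi(b)b}\cup\gamma_{ba}$. Then $H$ is a drawn graph with $P_{4C}$.

*Proof.* The assigned set is compact, it is connected because both parts contain $b$, and it contains both endpoints. So $H$ is a drawn graph.

Let $M$ be a matching in $H$, and let $b_h$ be the vertex fixed for $h\in M$. If $b_h=b_{h'}$, then $\varphi(b_h)$ is a common endpoint of $h$ and $h'$, so $h=h'$. Hence the two-edge paths of $G$ that correspond to the elements of $M$ are pairwise vertex-disjoint: their ends in $A$ are disjoint because $M$ is a matching, and their middle vertices are distinct. If $h,h'\in M$ cross, then some edge of the path of $h$ meets some edge of the path of $h'$, and these two edges are vertex-disjoint, so they cross in $G$.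

Choose one of the two edges of each path, uniformly and independently. The chosen edges form a matching of size $|M|$ in $G$, so at most $C|M|$ pairs of them cross. Every crossing pair $h,h'$ yields a crossing pair of chosen edges with probability at least $\frac14$. Taking expectations, the number of crossing pairs in $M$ is at most $4C|M|$. $\square$

By induction $H$ will have at most $g(4C)|A|$ edges, where $g(C)=\kappa C(\log2C)^4$ is the bound to be proved. We shall see that $g(4C)\le324\,g(C)$. So we get a contradiction whenever the contraction raises the number of edges per vertex from $d$ to at least $324d$. Let us test on two extreme graphs whether it does.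

**Example 3 (codegrees at most one).** Suppose that any two vertices of $A$ have at most one common neighbour, every $b$ has degree $d_b\ge2$, and every $a\in A$ has degree at least $d^2/32$. Each $b$ contributes $d_b-1$ edges to $H$, and different $b$ contribute different edges, for any $\varphi$. So $e(H)=\sum_b(d_b-1)\ge\frac12\sum_bd_b\ge\frac{d^2}{64}|A|$. For large $d$ this is far more than $324d|A|$, and contraction wins.

**Example 4 (complete bipartite graphs).** Let the graph be $K_{s,t}$ with $2\le s\le t$, $|A|=s$. It has $d=\frac{st}{s+t}\ge\frac s2$ edges per vertex, while $e(H)\le\binom s2$, which is $\frac{s-1}2<d$ edges per vertex. Contraction loses, for every $\varphi$: very many $b$ produce the same few edges.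

But in Example 4 there is another way out: keep only some $s$ vertices of $B$. The subgraph $K_{s,s}$ still has $s/2$ edges per vertex, and now all its degrees equal $s\le2d$. So Lemma 4 applies to it and bounds $s$.

The proof of Theorem 2 separates these two behaviours. Pairs $a,a'$ with few common neighbours relative to the degree of $a$ will be called light; if they dominate, a random contraction creates many edges. Otherwise some vertex $a$ has many heavy partners, and near it we find a small dense subgraph with bounded degrees, for Lemma 4.

## 7. Proof of Theorem 2

Put $g(C)=\kappa C(\log2C)^4$.

**Fixing the constant $\kappa$.** The purpose is to make Lemma 4 with $\Delta=d^2$ contradictory whenever $d\ge g(C)$, with a comfortable factor to spare. We choose $\kappa\ge2\cdot10^6$ so that for all $C\ge1$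
$$d\ge g(C)\ \Longrightarrow\ d>800\,c_2\,C\,(\log2Cd^2)^4. \tag{1}$$
To see that this is possible, note $\log2Cd^2=\log2C+2\log d$ and $(x+y)^4\le8(x^4+y^4)$ for $x,y\ge 0$, so
$$C(\log2Cd^2)^4\le8C(\log2C)^4+128\,C(\log d)^4 .$$
The first term is $8g(C)/\kappa\le8d/\kappa$. For the second, put $d_0=g(C)\ge\kappa$. The function $x/(\log x)^4$ is increasing for $x>e^4$, and $\kappa>e^4$, so $d/(\log d)^4\ge d_0/(\log d_0)^4$. Moreover
$$\log d_0=\log\kappa+\log C+4\log\log2C\le\log\kappa+5\log2C\le(\log\kappa+5)\log2C ,$$
so
$$\frac d{(\log d)^4}\ge\frac{\kappa C(\log2C)^4}{(\log\kappa+5)^4(\log2C)^4}=\frac{\kappa C}{(\log\kappa+5)^4},\qquad\text{i.e.}\qquad C(\log d)^4\le d\,\frac{(\log\kappa+5)^4}\kappa .$$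
Altogether $C(\log2Cd^2)^4\le d\,\frac{8+128(\log\kappa+5)^4}\kappa$. As $c_2$ does not depend on $\kappa$, this is less than $d/(800c_2)$ for $\kappa$ large.

We also record, since $\log8C=2+\log2C\le3\log2C$,
$$g(4C)\le4\cdot3^4\,g(C)=324\,g(C). \tag{2}$$

**The induction.** We prove by induction on $n$, *simultaneously for all* $C\ge1$, that a drawn graph with $P_C$ on $n$ vertices has at most $g(C)n$ edges. It has to be done for all $C$ at once, because contraction replaces $C$ by $4C$. The case $n=1$ is trivial. Let $n\ge2$ and suppose, for contradiction, that $G$ has $P_C$ and $m=dn$ edges with $d>g(C)$. Then $d>\kappa\ge2\cdot10^6$.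

**Step 1: isolating the bipartite part.** This step shows that most edges run between few high-degree vertices and the rest. Let $A=\{v:\deg v\ge d^2\}$ and $B=V\setminus A$. Then $|A|\le2m/d^2=2n/d\le n/8$. By induction $e(A)\le g(C)|A|\le dn/8$. The graph induced on $B$ has maximum degree less than $d^2$, so Lemma 4 with $\Delta=d^2$ and (1) give $e(B)\le c_2Cn(\log2Cd^2)^4<dn/4$. So at least $\frac58dn$ edges run between $A$ and $B$.

**Step 2: securing minimum degrees.** We pass to a subgraph in which degrees on both sides are bounded below. Let $\tau=d^2/32$. In the bipartite graph between $A$ and $B$, repeatedly delete vertices of $B$ with current degree less than $d/8$ and vertices of $A$ with current degree less than $\tau$. The number of edges lost is at most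
$$\frac d8n+\tau|A|\le\frac{dn}8+\frac{d^2}{32}\cdot\frac{2n}d=\frac{dn}8+\frac{dn}{16}<\frac58dn .$$
So a bipartite graph $G_1$ with at least one edge and parts $A_1\subseteq A$, $B_1\subseteq B$ remains. From now on $N(\cdot)$ denotes the neighbourhood in $G_1$. We have
$$d_b:=|N(b)|\ge d/8\ge2\quad(b\in B_1),\qquad D(a):=|N(a)|\ge\tau\quad(a\in A_1).$$
Put $s=|A_1|$, so $1\le s\le n/8<n$. Put $\lambda=4000d$. Then $8(\lambda+1)=32000d+8\le d^2/32=\tau$, because $d\ge2\cdot10^6$.

**Step 3: weighing pairs of high vertices.** We want a measure of how likely a pair of $A_1$ is to become an edge under a random contraction, normalised so that the vertices $a\in A_1$ count equally even though their degrees $D(a)$ may differ wildly. Fix a total order $\prec$ on $A_1$ such that $a\prec a'$ implies $D(a)\le D(a')$. For $a\prec a'$ let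
$$\omega(a,a')=\sum_{b\in N(a)\cap N(a')}\frac1{d_b-1} .$$
If $\varphi(b)$ is uniform in $N(b)$, then $b$ produces the pair $\{a,a'\}$ with probability $2/d_b$, which lies between $\frac1{d_b-1}$ and $\frac2{d_b-1}$. So $\omega(a,a')$ is, up to a factor of $2$, the expected number of $b$ that produce the pair.

We divide $\omega(a,a')$ by the smaller of the two degrees and sum. Let $a^1\prec\dots\prec a^{d_b}$ be the neighbours of $b$. In the pairs with smaller member $a^r$ there are $d_b-r$ choices for the larger member, so
$$\sum_{a\prec a'}\frac{\omega(a,a')}{D(a)}=\sum_{b\in B_1}\sum_{r=1}^{d_b}\frac{d_b-r}{d_b-1}\cdot\frac1{D(a^r)} .$$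
Recall Chebyshev's sum inequality: if $u_1\ge\dots\ge u_q$ and $v_1\ge\dots\ge v_q$, then $\sum u_rv_r\ge\frac1q\sum u_r\sum v_r$. (Expand $\sum_{r,t}(u_r-u_t)(v_r-v_t)\ge0$.) Both $\frac{d_b-r}{d_b-1}$ and $\frac1{D(a^r)}$ are nonincreasing in $r$, the second by the choice of $\prec$. The average of $\frac{d_b-r}{d_b-1}$ over $r=1,\dots,d_b$ is $\frac1{d_b}\cdot\frac{d_b(d_b-1)/2}{d_b-1}=\frac12$. Hence
$$\sum_{a\prec a'}\frac{\omega(a,a')}{D(a)}\ \ge\ \sum_{b\in B_1}\frac12\sum_{a\in N(b)}\frac1{D(a)}=\frac12\sum_{a\in A_1}\frac{D(a)}{D(a)}=\frac s2 . \tag{3}$$
Call a pair $a\prec a'$ with $\omega(a,a')>0$ *heavy* if $\omega(a,a')\ge D(a)/\lambda$, and *light* otherwise. By (3), the light pairs or the heavy pairs contribute at least $s/4$ to the sum on the left of (3). (In Example 4 we have $\omega=\frac t{s-1}$ and $D=t$, so all pairs are heavy as soon as $s-1\le\lambda$.)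

**Step 4: if light pairs contribute at least $s/4$, contract at random.** We show that some contraction of $G_1$ has too many edges. Choose $\varphi(b)\in N(b)$ uniformly at random, independently for all $b\in B_1$, and let $H$ be the graph of Lemma 5 for $G_1$ and $\varphi$. A pair $\{a,a'\}$ is an edge of $H$ if and only if $\varphi(b)\in\{a,a'\}$ for some $b\in N(a)\cap N(a')$. Since $d_b\ge2$, we have $\frac2{d_b}\ge\frac1{d_b-1}$. So
$$\Pr[\{a,a'\}\in E(H)]=1-\prod_{b\in N(a)\cap N(a')}\Bigl(1-\frac2{d_b}\Bigr)\ge1-e^{-\omega(a,a')}\ge\tfrac12\min(1,\omega(a,a')).$$
The last inequality holds for $\omega\ge1$ because $1-\frac1e\ge\frac12$, and for $0\le\omega\le1$ because $1-e^{-\omega}$ is concave and so is at least $(1-\frac1e)\omega$ there.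

For a light pair we claim $\min(1,\omega)\ge\lambda\omega/D(a)$. If $\omega\ge1$, this holds because $\omega<D(a)/\lambda$. If $\omega<1$, it holds because $\lambda\le\tau\le D(a)$. Summing over the light pairs,
$$\mathbb E\,e(H)\ge\frac\lambda2\sum_{\text{light}}\frac{\omega(a,a')}{D(a)}\ge\frac\lambda2\cdot\frac s4=500\,ds .$$
So some choice of $\varphi$ gives a drawn graph $H$ on $s<n$ vertices with at least $500ds$ edges, and with $P_{4C}$ by Lemma 5. By the induction hypothesis for $4C$ and (2),
$$e(H)\le g(4C)s\le324\,g(C)s<324\,ds ,$$
a contradiction.

**Step 5: if heavy pairs contribute at least $s/4$, find a small dense subgraph.** We look for a vertex $a$ with a small set $Z$ of heavy partners that absorbs a constant fraction of the edges at the neighbours of $a$. Averaging over the $s$ vertices of $A_1$, there is $a\in A_1$ such that, with $D=D(a)$,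
$$Z=\{z:a\prec z,\ (a,z)\text{ heavy}\}\quad\text{satisfies}\quad\sum_{z\in Z}\omega(a,z)\ge\frac D4 .$$
Let $W=N(a)$, so $|W|=D$. Exchanging the order of summation,
$$\frac D4\le\sum_{z\in Z}\omega(a,z)=\sum_{b\in W}\frac{|N(b)\cap Z|}{d_b-1}\le D . \tag{4}$$
The last inequality holds because $a\in N(b)\setminus Z$ for every $b\in W$, so that each summand is at most $1$.

The set $Z$ is small: each $\omega(a,z)$ with $z\in Z$ is at least $D/\lambda$, and by (4) they sum to at most $D$, so $|Z|\le\lambda$.

Many $b\in W$ send a good part of their edges to $Z$. Let $W_1=\{b\in W:|N(b)\cap Z|\ge\frac18(d_b-1)\}$. In (4) the summands are at most $1$ for $b\in W_1$ and less than $\frac18$ for the other $b$, so $\frac D4\le|W_1|+\frac D8$. Thus $|W_1|\ge\frac D8\ge\frac\tau8\ge\lambda+1$, and we can choose $W_2\subseteq W_1$ with $|W_2|=\lceil\lambda\rceil$. As in Example 4, cutting $W_1$ down to $W_2$ is what makes the degrees bounded.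

Consider the subgraph of $G$ formed by the edges of $G_1$ between $W_2$ and $Z$. It has property $P_C$. It has at most $2\lceil\lambda\rceil$ vertices. Its maximum degree is at most $\lceil\lambda\rceil\le4000d+1\le d^2$. Every $b\in W_2$ has at least $\frac18(d_b-1)\ge\frac18(\frac d8-1)\ge\frac d{128}$ edges in it, so it has at least $\lceil\lambda\rceil\frac d{128}$ edges. Lemma 4 with $\Delta=d^2$ gives
$$\lceil\lambda\rceil\frac d{128}\le c_2C\cdot2\lceil\lambda\rceil(\log2Cd^2)^4,\qquad\text{i.e.}\qquad d\le256\,c_2C(\log2Cd^2)^4 ,$$
which contradicts (1).

Both cases are impossible. Hence $m\le g(C)n$, the induction is complete, and Theorem 2 is proved. By Section 3 this proves the upper bound in Theorem 1, and the lower bound was proved in Section 2. $\blacksquare$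

## 8. Sharpness in $C$, and the hypotheses that were used

**Remark 1 (Theorem 2 is sharp up to the factor $(\log2C)^4$).** Take any drawing of $K_r$ with $r=\lfloor4C\rfloor$. A matching of size $s\le r/2\le2C$ has at most $\frac{s(s-1)}2\le Cs$ pairs, crossing or not, so $P_C$ holds. There are $\frac{r-1}2\ge2C-1\ge C$ edges per vertex.

**Remark 2 (dependence on $k$ and $l$).** If $c^*_{k,l}$ is the least admissible constant in Theorem 1, then
$$k+l-1\le c^*_{k,l}\le c_3K(\log2K)^{c_3},\qquad K=\max(k,l).$$

**Remark 3 (what the drawing has to satisfy).** The proof uses neither that crossings are proper, nor that there are finitely many of them, nor that edges are arcs or avoid other vertices. The sets $\gamma_e$ entered only through Lemma 1 and through the fact that $\gamma_e$ is compact, connected and contains both endpoints. So the upper bound in Theorem 1, like Theorem 2, holds for drawn graphs, with "cross" meaning "intersect" for vertex-disjoint edges.
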